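# Strong primeness of group algebras and a group acting on the trivalent tree

## 1. A plausible yes: strong primeness against locally finite normal subgroups

Throughout, $K$ is a field until we say otherwise, $G$ is a group, and $KG$ is the group algebra. Here is the definition of Handelman and Lawrence.

**Definition.** A ring $R$ with identity is (right) *strongly prime* if every nonzero two-sided ideal $I$ of $R$ contains a finite subset $F$ whose right annihilator $\{r\in R: Fr=0\}$ is zero.

For group algebras over a field the left and right versions coincide, via the involution $g\mapsto g^{-1}$; we always work with the right version. A domain is strongly prime: take $F=\{f\}$ for any $0\ne f\in I$. A simple ring is strongly prime: take $F=\{1\}$. A strongly prime ring is prime: if $IJ=0$ with $I\neq 0$, and $F\subset I$ is a finite set with zero right annihilator, then $FJ=0$ gives $J=0$.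

**Definition.** A group is *locally finite* if each of its finitely generated subgroups is finite.

For example, the group of permutations of $\mathbb N$ with finite support is locally finite, because finitely many such permutations all live on one finite set. Subgroups of locally finite groups are locally finite. A group with an element of infinite order is not locally finite.

The question, which comes from "Maximal Quotient Rings" (https://ir.canterbury.ac.nz/bitstream/handle/10092/8889/hannah_thesis.pdf?isAllowed=y&sequence=1), is this: *if $G$ has no nontrivial locally finite normal subgroup, must $KG$ be strongly prime?* The first guess is yes. Let us see why, on small cases.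

**The hypothesis is needed.** For $G=\{1,g\}$ of order $2$, the ideal $K(1-g)$ is killed on the right by $1+g\ne0$. More generally, let $N\ne1$ be a locally finite normal subgroup of $G$, and let $I$ be the kernel of $KG\to K[G/N]$. It is nonzero because it contains $1-n$ for $1\neq n\in N$. An element of $I$ has coefficient sum $0$ on each coset of $N$, so it is a finite $K$-combination of differences $a-an=a(1-n)$ with $a\in G$, $n\in N$. Given a finite $F\subset I$, write all its elements in this way. Only finitely many $n$ occur, and they generate a finite group $M\le N$. Put $\hat M=\sum_{m\in M}m$, which is a nonzero element of $KG$ in every characteristic, since its coefficients are $1$. Then $(1-n)\hat M=0$ for $n\in M$, so $F\hat M=0$. Thus no finite $F\subset I$ works, and $KG$ is not strongly prime.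

**The guess holds for $G=\mathbb Z$.** Here $KG=K[t,t^{-1}]$ is a domain.

**The guess holds for the infinite dihedral group.** Let $G=\langle t,s: s^2=1,\ sts^{-1}=t^{-1}\rangle$. A nontrivial normal subgroup contains either some $t^k$ with $k\ne0$, or some $t^ks$. In the second case it also contains $t(t^ks)t^{-1}=t^{k+2}s$, hence $t^{k+2}s(t^ks)^{-1}=t^2$. So every nontrivial normal subgroup has an element of infinite order, and $G$ satisfies the hypothesis.

The algebra $KG$ is not a domain, since $(1-s)(1+s)=0$. Still, it is strongly prime. Put $A=K[t,t^{-1}]$, so $KG=A\oplus As$ and $sc=c^\sigma s$ for $c\in A$, where $\sigma$ exchanges $t$ and $t^{-1}$. Let $I\neq0$ be an ideal and $0\ne\alpha=a+bs\in I$. If $b=0$ then $\alpha\in I\cap A$. If $b\ne0$, then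
$$t\alpha-\alpha t=(t-t^{-1})\,bs\in I,$$
and multiplying by $s$ on the right shows $(t-t^{-1})b\in I\cap A$, which is nonzero. In both cases there is $0\ne f\in I\cap A$. If $f(a'+b's)=0$ with $a',b'\in A$, then $fa'=fb'=0$, so $a'=b'=0$. Hence $F=\{f\}$ works.

So the guess survives these cases, and the obstruction from locally finite normal subgroups looks like the natural one. Nevertheless the answer is **no**, and one group is a counterexample for all fields at once.

## 2. From the annihilator of an ideal to the annihilator of a finite set

Here is how a sensible person would try to prove the guess. Recall Connell's theorem: for a field $K$, $KG$ is prime if and only if $G$ has no nontrivial finite normal subgroup. Under our hypothesis $KG$ is therefore prime. So if $I\ne0$ is an ideal, then $J=\{r: Ir=0\}$ is a two-sided ideal with $IJ=0$, and hence $J=0$. The whole of $I$ has zero right annihilator.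

It remains to replace $I$ by a finite subset, and here the argument stops. The right annihilators $\operatorname{ann}(F)$ of the finite subsets $F\subset I$ form a family of right ideals directed downward, with intersection $\operatorname{ann}(I)=0$. To conclude that some $\operatorname{ann}(F)$ is $0$ one needs a finiteness condition, and a general group algebra gives none. In the dihedral case we were saved by a domain $A$ meeting every nonzero ideal.

Look again at how this goes wrong when there is a locally finite normal subgroup $N$: for each $F$ there is a finite subgroup $M\le N$ with $F\hat M=0$. Local finiteness of $N$ was used to make $M$ finite. What did normality do? If $L\le G$ is any locally finite subgroup, the elements $f$ whose coefficients sum to $0$ on every coset $aL$ are those with $f\cdot L=0$ in the permutation module $K[G/L]$, where $L$ stands for the trivial coset. The computation of Section 1 kills finitely many such $f$ by one $\hat M$. But these elements form only a left ideal. A two-sided ideal that contains $f$ contains every $fg$, so we need $fg\cdot L=0$ for all $g$; that is, $f$ must kill all of $K[G/L]$. When $L$ is normal, the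 last condition is automatic. When it is not, we may simply demand it.

## 3. Nonfaithful permutation modules over locally finite subgroups

From now on $K$ may be any nonzero ring with $1$, not necessarily commutative. In $KG$ group elements commute with coefficients. For a set $X$ with a $G$-action, $K[X]$ is the free left $K$-module on $X$, made into a left $KG$-module by $\left(\sum f_a a\right)\cdot\left(\sum k_x x\right)=\sum f_ak_x\,(ax)$.

**Theorem C.** If $G$ has a locally finite subgroup $L$ such that the left $KG$-module $K[G/L]$ is not faithful, then $KG$ is not strongly prime.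

**Proof.** Let $I=\{\alpha\in KG:\alpha K[G/L]=0\}$. It is nonzero by hypothesis. It is a two-sided ideal: for $f\in I$, $r\in KG$ and $m$ in the module, $(rf)m=r(fm)=0$ and $(fr)m=f(rm)=0$.

Let $F\subset I$ be finite, and let $E\subset G$ be a finite set containing the supports of all $f\in F$. Let $M$ be the subgroup generated by
$$\{a^{-1}b:\ a,b\in E,\ aL=bL\}.$$
This is a finite subset of $L$, so $M$ is finite. Put $\hat M=\sum_{m\in M}m\neq0$.

Let $f=\sum_{a\in E}f_aa\in F$. Since $f$ kills the basis element $L$ of $K[G/L]$, we have $\sum_{a\in E\cap C}f_a=0$ for each coset $C$ of $L$. If $a,b\in E\cap C$, then $a^{-1}b\in M$, so $aM=bM$ and $a\hat M=b\hat M$. Choose $a_C\in E\cap C$ for each coset $C$ meeting $E$. Then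
$$f\hat M=\sum_C\Big(\sum_{a\in E\cap C}f_a\Big)a_C\hat M=0 .$$
So $F\hat M=0$ with $\hat M\ne0$. No finite subset of the nonzero ideal $I$ has zero right annihilator. $\square$

If $L\neq1$ is normal, then $1-l$ annihilates $K[G/L]$ for each $l\in L$, and we recover the necessary condition of Section 1. No converse to Theorem C is claimed.

How can $K[G/L]$ fail to be faithful when $G$ acts faithfully on $X=G/L$? No element $1-h$ with $h\ne1$ kills $K[X]$. A product of two such elements can. The *support* of a permutation is the set of points it moves.

**Corollary 1.** Let $G$ act faithfully on a set $X$, let the stabilizer $G_v$ be locally finite for some $v\in X$, and suppose $h_1,h_2\in G\setminus\{1\}$ have disjoint supports in $X$. Then $KG$ is not strongly prime for any nonzero ring $K$.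

**Proof.** The supports are disjoint, and nonempty by faithfulness. Hence $h_1,h_2$ commute. They are different, and $h_1h_2\ne1$ because $h_2$ and $h_1^{-1}$ have different supports. So $1,h_1,h_2,h_1h_2$ are four distinct elements, and
$$\alpha=(1-h_1)(1-h_2)=(1-h_2)(1-h_1)=1-h_1-h_2+h_1h_2\neq0 .$$
Let $L=G_v$ and identify $G/L$ with the orbit $Gv$. Each point of $Gv$ is fixed by $h_1$ or by $h_2$, so it is killed by $1-h_1$ or by $1-h_2$, hence by $\alpha$, in which either factor may be written on the right. As $\alpha$ has integer coefficients, it kills all of $K[Gv]$. Apply Theorem C. $\square$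

So we look for a faithful action with three properties: locally finite point stabilizers, two nontrivial elements with disjoint supports, and no nontrivial locally finite normal subgroup. Two tries show the tension. The finitely supported permutations of $\mathbb N$ have the first two properties, but the group itself is locally finite. The infinite dihedral group acting on $\mathbb Z$ by $n\mapsto \pm n+c$ has the first and third. But a nontrivial element fixes at most one point, so two of them cannot have disjoint supports: each point of $\mathbb Z$ would be fixed by one of the two.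

## 4. Cyclic orientations on the trivalent tree

Let $T$ be the 3-regular tree, with vertex set $V$. Write $N(z)$ for the set of the three neighbors of $z$, $[a,b]$ for the path from $a$ to $b$, and $B_n(v)$ for the set of vertices at distance at most $n$ from $v$. Automorphisms of $T$ are permutations of $V$, so all groups below act faithfully on $V$.

**Definition.** For adjacent $x,y$, the *half-tree* $H(x,y)$ is the set of vertices closer to $y$ than to $x$.

Removing the edge $\{x,y\}$ from $T$ leaves two connected pieces, $H(x,y)\ni y$ and its complement $H(y,x)\ni x$. The only edge leaving $H(x,y)$ is $\{x,y\}$. A vertex $z\neq x$ is in $H(x,y)$ exactly when $[x,z]$ passes through $y$. For an automorphism $g$, $gH(x,y)=H(gx,gy)$. If $w$ has neighbors $a,b,c$, then $V=\{w\}\sqcup H(w,a)\sqcup H(w,b)\sqcup H(w,c)$.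

Make $T$ a plane tree: for each $z\in V$ fix a 3-cycle $o_z$ on $N(z)$. A set of three elements has exactly two 3-cycles, inverse to each other. For $g\in\operatorname{Aut}T$ the permutation $go_zg^{-1}$ of $N(gz)$ is therefore $o_{gz}$ or $o_{gz}^{-1}$. Let
$$D(g)=\{z\in V:\ go_zg^{-1}\ne o_{gz}\}=\{z\in V:\ go_zg^{-1}= o_{gz}^{-1}\}$$
be the set of vertices where $g$ reverses the orientation. Then, with $\triangle$ the symmetric difference,
$$D(gh)=D(h)\,\triangle\,h^{-1}D(g),\qquad D(g^{-1})=gD(g).\tag{1}$$
Indeed, $gh$ reverses at $z$ exactly when one, but not both, of the following holds: $h$ reverses at $z$, or $g$ reverses at $hz$. The second formula follows from the first, since $\emptyset=D(gg^{-1})=D(g^{-1})\triangle gD(g)$.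

By (1), the following are groups:
$$\Gamma=\{g\in\operatorname{Aut}T: D(g)=\emptyset\}\ \le\ G=\{g\in\operatorname{Aut}T: D(g)\text{ is finite}\}\ \le\ \operatorname{Aut}T .$$

**Lemma 1.** For directed edges $(x,y)$ and $(x',y')$ there is exactly one $\gamma\in\Gamma$ with $\gamma x=x'$ and $\gamma y=y'$.

**Proof.** We define $\gamma$ successively on the sets of vertices at distance $\le n$ from $\{x,y\}$, starting with $x\mapsto x'$, $y\mapsto y'$ for $n=0$. Let $z$ be at distance exactly $n$ from $\{x,y\}$. Exactly one neighbor $z^-$ of $z$ already has an image; for $n=0$ it is the other end of the edge. The requirement $\gamma o_z\gamma^{-1}=o_{\gamma z}$ forces, and permits, exactly one definition on the other two neighbors: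
$$\gamma(o_zz^-)=o_{\gamma z}(\gamma z^-),\qquad \gamma(o_z^2z^-)=o_{\gamma z}^2(\gamma z^-).$$
Each vertex at distance $n+1$ has exactly one neighbor at distance $n$, so it receives exactly one image. This proves uniqueness and gives a map $\gamma:V\to V$ that sends $N(z)$ bijectively onto $N(\gamma z)$ for every $z$. Paths without backtracking go to paths without backtracking, which in a tree are geodesic; so $\gamma$ preserves distances and is injective. Its image is closed under taking neighbors, so it is $V$. Hence $\gamma$ is an automorphism, and $D(\gamma)=\emptyset$ by construction. $\square$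

Why choose $G$, and not one of its neighbors? *The group $\Gamma$ is too rigid.* If $1\neq\gamma\in\Gamma$ fixed two vertices, it would fix the path between them, hence both ends of an edge, and Lemma 1 would give $\gamma=1$. So nontrivial elements fix at most one vertex, and no two of them have disjoint supports. *The group $\operatorname{Aut}T$ is too loose.* Fix an edge $\{v,u\}$ and label the $2^n$ vertices of $H(v,u)$ at distance $n$ from $u$ by $\mathbb Z/2^n$, so that the children of $a\in\mathbb Z/2^n$ are its two lifts to $\mathbb Z/2^{n+1}$. The map $a\mapsto a+1$ on $H(v,u)$, extended by the identity, fixes $v$ and has infinite order. So vertex stabilizers in $\operatorname{Aut}T$ are not locally finite. The group $G$ lies in between, and allows finitely many reversals.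

**Theorem A.** Let $G$ be the group of automorphisms of the trivalent plane tree that preserve the cyclic orientation at all but finitely many vertices. Every nontrivial normal subgroup of $G$ contains an element of infinite order, so $G$ has no nontrivial locally finite normal subgroup. For every field $K$ (indeed every nonzero ring $K$ with $1$), $KG$ is not strongly prime.

**Theorem B.** $G$ is finitely generated and has a subgroup $S$ of index at most $8$ which is a finitely generated infinite simple group. For every nonzero ring $K$ with $1$, $KS$ is not strongly prime.

The group $G$ is essentially one of A. Le Boudec's almost-prescribed-local-action groups, but we use nothing about those groups.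

## 5. Vertex stabilizers, rotations and swaps

The next lemma supplies the first input of Corollary 1.

**Lemma 2.** For each $v\in V$, the stabilizer $G_v$ is locally finite.

**Proof.** Let $G_{v,n}=\{g\in G_v: D(g)\subset B_n(v)\}$. Elements of $G_v$ preserve $B_n(v)$, so (1) shows that $G_{v,n}$ is a subgroup. These subgroups increase with $n$ and have union $G_v$, because each $D(g)$ is finite. Thus every finite subset of $G_v$ lies in some $G_{v,n}$, and it suffices to show that $G_{v,n}$ is finite.

Suppose $g\in G_{v,n}$ fixes $B_m(v)$ pointwise, where $m\ge n+1$. Let $w$ be at distance $m$ from $v$. Then $g$ fixes $w$, and $w\notin D(g)$ because $m>n$; so $g$ commutes with $o_w$ on $N(w)$. Also $g$ fixes the neighbor of $w$ nearer to $v$. A permutation of three points that commutes with a 3-cycle is a power of it, and if it fixes a point it is trivial. So $g$ fixes $N(w)$ pointwise. As $w$ was arbitrary, $g$ fixes $B_{m+1}(v)$ pointwise. By induction, an element of $G_{v,n}$ that is trivial on $B_{n+1}(v)$ is $1$. So $G_{v,n}$ embeds in $\operatorname{Sym}(B_{n+1}(v))$, which is finite. $\square$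

**Rotations.** For $w\in V$ and $u\in N(w)$, let $r_w\in\Gamma$ be the element with $r_ww=w$ and $r_wu=o_w(u)$, given by Lemma 1. Since $r_w$ commutes with $o_w$ on $N(w)$ and agrees with it at $u$, it acts on $N(w)$ as $o_w$. So it does not depend on $u$. Since $r_w^3\in\Gamma$ fixes $w$ and $u$, $r_w^3=1$.

**Swaps.** For $u\in N(w)$ write $o_w:u\mapsto v_1\mapsto v_2\mapsto u$. Let $s_{w,u}$ be the identity on $H(w,u)\cup\{w\}$, equal to $r_w$ on $H(w,v_1)$ (mapped onto $H(w,v_2)$), and equal to $r_w^{-1}$ on $H(w,v_2)$ (mapped onto $H(w,v_1)$). It is a bijection of $V$ with square $1$. It preserves the edges inside each piece, fixes the edge $\{w,u\}$, and exchanges $\{w,v_1\}$ and $\{w,v_2\}$. So it is an automorphism and an involution.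

At each vertex $z\ne w$, it agrees on $\{z\}\cup N(z)$ with one of $1,r_w,r_w^{-1}$. (The only point of $N(z)$ that can lie outside the piece of $z$ is $w$, which all these maps fix.) So $z\notin D(s_{w,u})$. At $w$ it acts on $N(w)$ as the transposition of $v_1$ and $v_2$, which conjugates $o_w$ to $o_w^{-1}$. Hence
$$D(s_{w,u})=\{w\},\qquad \operatorname{supp}s_{w,u}=H(w,v_1)\sqcup H(w,v_2)=H(u,w)\setminus\{w\}.\tag{2}$$
In particular $s_{w,u}\in G$. In words: a swap at $w$ leaves the direction of $u$ alone and exchanges the two branches at $w$ away from $u$, without reversing any orientation inside them.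

As an example, $G_{v,0}$ embeds, by the proof of Lemma 2, in $\operatorname{Sym}(N(v))$. It contains $r_v$ and the three swaps at $v$, so it is isomorphic to the symmetric group on three letters. By contrast, consider the automorphism that fixes $x$ and $y$ and reverses every $o_z$; it is built as in Lemma 1 with $o_{\gamma z}$ replaced by $o_{\gamma z}^{-1}$. It has $D=V$ and is not in $G$.

## 6. Elements of infinite order in normal subgroups, and the proof of Theorem A

We first find a half-tree that a given automorphism moves off itself.

**Lemma 3.** If $n\in\operatorname{Aut}T$ and $n\ne1$, there is a half-tree $H=H(x,y)$ with $nH\cap H=\emptyset$ and $x\notin nH$.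

**Proof.** Choose $x$ with $nx\ne x$. Exactly one neighbor $y$ of $x$ satisfies $y\in[x,nx]$. Since $n$ maps $N(x)$ bijectively to $N(nx)$, exactly one neighbor $y$ of $x$ satisfies $ny\in[nx,x]$. As $x$ has three neighbors, we can choose $y\in N(x)$ with neither property. Put $H=H(x,y)$, so $nH=H(nx,ny)$. Then $nx\notin H$, because $[x,nx]$ avoids $y$; and $x\notin nH$, because $[nx,x]$ avoids $ny$.

Suppose $nH\cap H\neq\emptyset$. The set $nH$ is connected and avoids $x$, while every path leaving $H$ passes through $x$. So $nH\subset H$. Then $ny\in H$, and its neighbor $nx$ is not in $H$. So $\{nx,ny\}$ is the only edge leaving $H$, namely $\{x,y\}$, and $nx$, being its end outside $H$, is $x$. This contradicts $nx\ne x$. $\square$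

**Step 1: every nontrivial normal subgroup has an element of infinite order.** The plan is to map a half-tree properly into itself by an element of the subgroup. Let $1\ne N\trianglelefteq G$ and $1\ne n\in N$. Take $H=H(x,y)$ from Lemma 3 and put $H^c=H(y,x)$, its complement. Then $nH\subset H^c$, and the inclusion is proper because $x\in H^c\setminus nH$. By Lemma 1 there is $g\in\Gamma$ with $gx=y$, $gy=x$; so $gH=H^c$ and $gH^c=H$. Let $m=gng^{-1}\in N$. Then
$$mH^c=gn\,g^{-1}H^c=gnH\subset gH^c=H,\qquad\text{hence}\qquad mnH\subsetneq mH^c\subset H .$$
Applying powers of $mn$ gives $H\supsetneq mnH\supsetneq(mn)^2H\supsetneq\cdots$. So $mn\in N$ has infinite order, and $N$ is not locally finite.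

**Step 2: $KG$ is not strongly prime.** We check the hypotheses of Corollary 1 for the action on $V$. It is faithful, with locally finite stabilizers by Lemma 2. Let $\{x,y\}$ be an edge, and put $h_1=s_{x,y}$, $h_2=s_{y,x}$. By (2), $\operatorname{supp}h_1\subset H(y,x)$ and $\operatorname{supp}h_2\subset H(x,y)$, which are disjoint. Corollary 1 applies, and Theorem A is proved. $\blacksquare$

One can watch the failure directly. Let $\alpha=(1-h_1)(1-h_2)$ and $L=G_x$. For $g\in G$, the vertex $gx$ is fixed by some $h_\varepsilon$ with $\varepsilon\in\{1,2\}$, and then $k=g^{-1}h_\varepsilon g$ is an involution in $G_x$. Write $\varepsilon'$ for the other index. Then $\alpha g(1+k)=(1-h_{\varepsilon'})(1-h_\varepsilon)(1+h_\varepsilon)g=0$. Given finitely many elements $g_1,\dots,g_q\in G$, the corresponding involutions $k_1,\dots,k_q$ lie in $G_x$ and generate a *finite* group $M$. Since $(1-k_j)\hat M=0$ and $\alpha g_j=(1-h_{\varepsilon_j'})g_j(1-k_j)$, we get $\alpha g_j\hat M=0$ for all $j$ at once. Every element of the ideal generated by $\alpha$ is a finite sum of terms $\beta\alpha\, c\,g$ with $\beta\in KG$, $c\in K$, $g\in G$, and $c$ commutes with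 $\alpha$ and with $g$. So this ideal contains no finite subset with zero right annihilator.

## 7. Parity of reversals, the subgroup $S$, and finite generation

We now pass to Theorem B. Write $[a,b]=aba^{-1}b^{-1}$. The group $G$ has some evident homomorphisms to finite groups, and we define $S$ by killing them.

Let $V=V_0\sqcup V_1$ be the bipartition of $T$; the index is the *type* of a vertex. Every automorphism preserves or exchanges the types, and an automorphism that preserves the type of one vertex preserves all types. Let $G^+\le G$ be the type-preserving subgroup. It has index $2$, since $\Gamma$ contains elements inverting an edge. Elements of $G$ that fix a vertex lie in $G^+$. By (1),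
$$p(g)=\big(|D(g)\cap V_0|,\ |D(g)\cap V_1|\big)\bmod 2$$
defines a homomorphism $p:G^+\to(\mathbb Z/2)^2$: if $h\in G^+$, then $h^{-1}D(g)$ has as many vertices of each type as $D(g)$, and sizes of symmetric differences add modulo $2$. Put
$$S=\ker p,\qquad \Gamma^+=\Gamma\cap G^+\le S .$$
The index of $S$ in $G$ is at most $8$. For example, a swap at a vertex of type $0$ has $p=(1,0)$ and is not in $S$. A product of two swaps at vertices of type $0$ is in $S$.

For a half-tree $H$ let
$$R(H)=\{g\in G: gz=z\ \text{for all } z\notin H\},\qquad R_0(H)=R(H)\cap S .$$
Since $H$ has nonempty complement, $R(H)\le G^+$. Let $J$ be the subgroup generated by all $[R(H),R(H)]$, with $H$ a half-tree. Since $gR(H)g^{-1}=R(gH)$, $J$ is normal in $G$. Since $(\mathbb Z/2)^2$ is abelian, $J\le S$.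

The next lemma collects the rules for computing with swaps.

**Lemma 4.** (a) $s_{w,u}$ is the only element $s\in G$ fixing $H(w,u)\cup\{w\}$ pointwise with $D(s)=\{w\}$.
(b) If $t\in G$ and $D(t)\cap\operatorname{supp}s_{w,u}=\emptyset$, then $ts_{w,u}t^{-1}=s_{tw,tu}$.
(c) If $a\ne b$ are neighbors of $w$, then $s_{w,a}s_{w,b}=r_w^{\pm1}$.

**Proof.** (a) Let $s,s'$ both qualify. Then $D(s^{-1})=sD(s)=\{w\}$ and $D(s^{-1}s')=D(s')\triangle s'^{-1}D(s^{-1})=\{w\}\triangle\{w\}=\emptyset$. Also $s^{-1}s'$ fixes $w$ and $u$. By Lemma 1, $s^{-1}s'=1$.

(b) Let $s=s_{w,u}$, so $s^{-1}=s$. By (1),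
$$D(tst^{-1})=D(t^{-1})\,\triangle\,tD(ts)=tD(t)\,\triangle\,tD(s)\,\triangle\,tsD(t).$$
Since $s$ fixes $D(t)$ pointwise, $sD(t)=D(t)$, and the right side is $tD(s)=\{tw\}$. Also $tst^{-1}$ fixes $t(H(w,u)\cup\{w\})=H(tw,tu)\cup\{tw\}$ pointwise. By (a), it is $s_{tw,tu}$.

(c) By (1), $D(s_{w,a}s_{w,b})=\{w\}\triangle s_{w,b}\{w\}=\emptyset$. So the product lies in $\Gamma$. It fixes $w$, hence acts on $N(w)$ as a permutation commuting with $o_w$, that is, as a power of $o_w$. It sends $b$ first to $b$ and then to the third neighbor of $w$, so this power is nontrivial. By Lemma 1 the product is $r_w$ or $r_w^{-1}$. $\square$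

**Lemma 5.** $G$ is finitely generated; hence so is $S$. Moreover $S$ is infinite.

**Proof.** *Removing reversals.* Let $w\in D(g)$ and $s=s_{w,u}$ for some $u\in N(w)$. By (1), and since $sw=w$,
$$D(gs)=\{w\}\,\triangle\,sD(g)=s\big(D(g)\setminus\{w\}\big).\tag{3}$$
So $|D(gs)|=|D(g)|-1$. By induction on $|D(g)|$, $G$ is generated by $\Gamma$ and all swaps. For $t\in\Gamma$, Lemma 4(b) applies with $D(t)=\emptyset$, and $\Gamma$ is transitive on directed edges by Lemma 1. So all swaps are conjugate under $\Gamma$, and $G=\langle\Gamma,s_{w,u}\rangle$ for a single swap.

*Generating $\Gamma$.* Fix adjacent $w,u$, let $i\in\Gamma$ interchange $w$ and $u$, and let $\Delta=\langle r_w,i\rangle$. If $x=\delta w$ with $\delta\in\Delta$, the neighbors of $x$ are $\delta r_w^ku=\delta r_w^kiw$ for $k=0,1,2$. So $\Delta w$ is closed under taking neighbors and equals $V$. Since the powers of $r_w$ fix $w$ and are transitive on $N(w)$, $\Delta$ is transitive on directed edges. Given $\gamma\in\Gamma$, some $\delta\in\Delta$ has the same effect as $\gamma$ on $(w,u)$, and Lemma 1 gives $\gamma=\delta$. So $\Delta=\Gamma$, and $G=\langle r_w,i,s_{w,u}\rangle$ is finitely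 generated.

A subgroup of finite index in a finitely generated group is finitely generated, so $S$ is. Finally $\Gamma$ is infinite, because it is transitive on $V$; so $G$ is infinite, and so is its finite-index subgroup $S$. $\square$

## 8. Commutators supported on half-trees generate $S$

Simplicity proofs by commutators tend to show that a normal subgroup contains many commutators. The next lemma tells us that those commutators are enough.

**Lemma 6.** $J=S$.

**Proof.** We know $J\le S$. Write $\equiv$ for congruence modulo the normal subgroup $J$ of $G$.

**Step (i): swaps at two neighbors of $u$, both fixing the direction of $u$, are congruent.** Let $w\ne w'$ be neighbors of $u$, let $e$ be the third neighbor, and let $t=s_{u,e}$. Then $t$ interchanges $w$ and $w'$ and fixes $u$, and $D(t)=\{u\}$. By (2), $s_{w,u}$ fixes $u$. So Lemma 4(b) gives $ts_{w,u}t^{-1}=s_{w',u}$. By (2) the support of $t$ lies in $H(e,u)$, and the support of $s_{w,u}$ lies in $H(u,w)\subset H(e,u)$. So both lie in $R(H(e,u))$, and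
$$s_{w',u}s_{w,u}^{-1}=[t,s_{w,u}]\in J,\qquad\text{i.e.}\qquad s_{w,u}\equiv s_{w',u}.$$

**Step (ii): rotations lie in $J$, and swaps at the same vertex are congruent.** The trick is to give one element of $G/J$ an order dividing both $2$ and $3$. Let $u_1\neq u_2$ be neighbors of $w$, and let $w_i\ne w$ be a neighbor of $u_i$. By (i), applied at $u_i$, $s_{w,u_i}\equiv s_{w_i,u_i}$. The supports of $s_{w_1,u_1}$ and $s_{w_2,u_2}$ lie in $H(u_1,w_1)\subset H(w,u_1)$ and $H(u_2,w_2)\subset H(w,u_2)$, which are disjoint. So these two elements commute. Hence the images in $G/J$ of the involutions $s_{w,u_1}$ and $s_{w,u_2}$ commute, and their product has order dividing $2$. By Lemma 4(c) this product is the image of $r_w^{\pm1}$, so its order divides $3$. It is therefore trivial. So $r_w\in J$, and $s_{w,u_1}\equiv s_{w,u_2}^{-1}=s_{w,u_2}$.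

**Step (iii): modulo $J$, a swap depends only on the type of its vertex.** By (ii), $s_{w,u}$ modulo $J$ depends only on $w$. By (i), it is then the same for two vertices at distance $2$. Vertices of the same type are at even distance and are joined by steps of length $2$. So $s_{w,u}\equiv s_{w',u'}$, and hence $s_{w,u}s_{w',u'}\equiv1$, whenever $w,w'$ have the same type.

**Step (iv): $\Gamma^+\le J$.** Let $P$ be the group generated by all $r_w$; by (ii), $P\le J$. Edges with a common vertex $w$ are permuted transitively by the powers of $r_w$, and $T$ is connected, so $P$ is transitive on edges. Let $\gamma\in\Gamma^+$ and take an edge. Some $\pi\in P$ brings its image under $\gamma$ back, so $\pi\gamma$ stabilizes the edge. Since $P\le J\le S\le G^+$, $\pi\gamma$ preserves types and so fixes both ends. It lies in $\Gamma$, so $\pi\gamma=1$ by Lemma 1. Thus $\gamma=\pi^{-1}\in J$.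

**Step (v): every $g\in S$ lies in $J$.** We use induction on $|D(g)|$, removing reversals in pairs of the same type. If $D(g)=\emptyset$, then $g\in\Gamma^+\le J$. Otherwise, since $D(g)$ has an even number of vertices of each type, there are distinct $w,w'\in D(g)$ of the same type. Let $s=s_{w,u}$ for some $u\in N(w)$, and put $w''=sw'$, which has the same type because $s\in G^+$. By (3), $D(gs)=s(D(g)\setminus\{w\})\ni w''$. Let $u''\in N(w'')$ and
$$g_2=g\,s\,s_{w'',u''}.$$
By (3) again, $|D(g_2)|=|D(g)|-2$. By (iii), $s\,s_{w'',u''}\in J\le S$, so $g_2\in S$. By induction $g_2\in J$, and hence $g\in J$. $\square$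

## 9. Simplicity of $S$

Let $1\ne N\trianglelefteq S$ and $1\ne n\in N$. We show $J\le N$; then $N=S$ by Lemma 6. Let $H$ be a half-tree with $nH\cap H=\emptyset$, from Lemma 3.

**Step 1: $[R_0(H),R_0(H)]\le N$.** This is a double commutator computation. Let $s,t\in R_0(H)$. The element $k=nsn^{-1}$ lies in $R(nH)$, and its support is disjoint from $H$, so $k$ commutes with $s$ and $t$. Now $[n,s]=n\cdot(sn^{-1}s^{-1})\in N$ because $s\in S$ normalizes $N$, and $[n,s]=ks^{-1}$. Since $t\in S$ normalizes $N$ too,
$$N\ni[[n,s],t]=[ks^{-1},t]=k\,(s^{-1}ts)\,k^{-1}t^{-1}=s^{-1}tst^{-1}=[s^{-1},t].$$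
As $s,t$ range over $R_0(H)$, these elements generate $[R_0(H),R_0(H)]$.

Two defects remain: this concerns one half-tree only, and $R_0$ instead of $R$. The second is repaired by correcting parity in a place where it does not interfere.

**Step 2: for every half-tree $H_1$ there is a half-tree $H_2$ with $[R(H_1),R(H_1)]\le[R_0(H_2),R_0(H_2)]$.** Let $H_1=H(x_1,y_1)$, let $x_2,y_1'$ be the other two neighbors of $x_1$, and put
$$H_2=H(x_2,x_1)=\{x_1\}\sqcup H_1\sqcup H(x_1,y_1').$$
Inside $H(x_1,y_1')$ choose four pairwise disjoint half-trees; for instance, those rooted at the four vertices of $H(x_1,y_1')$ at distance $2$ from $y_1'$. A half-tree $H(a,b)$ contains the support of the swap $s_{b,a}$, and also that of $s_{c,b}$ for a neighbor $c\neq a$ of $b$, by (2). The vertices $b$ and $c$ have different types. So the four half-trees contain the supports of swaps $q_0,q_1,q_0',q_1'$, respectively, where $q_j$ and $q_j'$ are swaps at vertices of type $j$. Their supports are pairwise disjoint, and $p(q_0)=p(q_0')=(1,0)$, $p(q_1)=p(q_1')=(0,1)$.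

Let $a,b\in R(H_1)$. Let $c$ be a product of some of $q_0,q_1$ with $p(c)=p(a)$, and $d$ a product of some of $q_0',q_1'$ with $p(d)=p(b)$. Then $p(ac)=p(bd)=0$, so $ac,bd\in R_0(H_2)$. By disjointness of supports, $c$ and $d$ commute with each other and with $a$ and $b$. Hence
$$[ac,bd]=ac\,bd\,c^{-1}a^{-1}\,d^{-1}b^{-1}=aba^{-1}b^{-1}=[a,b],$$
which proves the claim.

**Step 3: $J\le N$.** We move $H_2$ into $H$ by an element of $S$. The half-tree $H$ contains half-trees $H(x',y')$ with $y'$ of either type. Choose one with $y'$ of the type of $x_1$. By Lemma 1 there is $\gamma\in\Gamma$ with $\gamma x_2=x'$ and $\gamma x_1=y'$. Then $\gamma H_2=H(x',y')\subset H$, and $\gamma$ preserves types, so $\gamma\in\Gamma^+\le S$. Therefore $\gamma R_0(H_2)\gamma^{-1}=R_0(\gamma H_2)\le R_0(H)$, and Step 1 gives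
$$[R_0(H_2),R_0(H_2)]\le\gamma^{-1}N\gamma=N .$$
With Step 2, $[R(H_1),R(H_1)]\le N$ for every half-tree $H_1$. That is, $J\le N$, so $N=S$.

Since $S$ is infinite, it is nontrivial, and so $S$ is simple.

## 10. The algebra $KS$, and the end of the proof of Theorem B

By Lemma 5 and Section 9, $G$ is finitely generated, and $S$ is a finitely generated infinite simple group of index at most $8$ in $G$. An infinite finitely generated group is not locally finite, so the only locally finite normal subgroup of the simple group $S$ is $1$. It remains to apply Corollary 1 to $S$ acting on $V$. The action is faithful, and the stabilizers $S_v\le G_v$ are locally finite by Lemma 2. The single swaps of Theorem A are not in $S$, so we use pairs of swaps.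

Let $\{x,y\}$ be an edge, let $w,w'$ be the neighbors of $x$ other than $y$, and let $z,z'$ be the neighbors of $y$ other than $x$. Put
$$h_1=s_{w,x}s_{w',x},\qquad h_2=s_{z,y}s_{z',y}.$$
By (2) the support of $s_{w',x}$ is $H(x,w')\setminus\{w'\}$, which does not contain $w$. So (1) gives $D(h_1)=\{w'\}\triangle s_{w',x}\{w\}=\{w,w'\}$. In the same way $D(h_2)=\{z,z'\}$. Each of these sets consists of two vertices of the same type. Since $h_1$ fixes $x$ and $h_2$ fixes $y$, both lie in $G^+$, and then in $\ker p=S$. They are nontrivial because $D(h_1)$ and $D(h_2)$ are nonempty. Finally, by (2),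
$$\operatorname{supp}h_1\subset H(x,w)\cup H(x,w')\subset H(y,x),\qquad \operatorname{supp}h_2\subset H(y,z)\cup H(y,z')\subset H(x,y),$$
and these half-trees are disjoint. By Corollary 1, $KS$ is not strongly prime for any nonzero ring $K$ with $1$. $\blacksquare$
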